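# Namba forcing on $\omega_1$ and the covering of Borel-generated ideals

## 1. A first guess: $\omega_1$ many reals should trap every name

Fix a family of "small" sets of reals, generated by Borel sets, such that every set of $\omega_1$ many reals is small. Force with Namba forcing built on $\omega_1$. Is every real of the extension still in a small Borel set coded in the ground model? The natural guess is **yes**. A condition is a tree of finite sequences of countable ordinals. There are only $\omega_1$ such sequences, so a name for a real should be controlled by $\omega_1$ many ground-model reals, and those fit into one small Borel set. We make this precise, test it, and find out where it holds and where it does not.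

Throughout, $V$ is the ground model, a model of ZFC. "$\forall^\infty n$" and "$\exists^\infty n$" mean "for all but finitely many $n$" and "for infinitely many $n$". For $f,g\in\omega^\omega$, $f\le^* g$ means $\forall^\infty n\ f(n)\le g(n)$. The cardinal $\mathfrak b$ is the least size of a $\le^*$-unbounded family, and $\mathfrak d$ is the least size of a $\le^*$-dominating family. For ordinals, $(\alpha,\beta]=\{\gamma:\alpha<\gamma\le\beta\}$. For a tree $T$, $[T]$ is its set of branches. For a finite sequence $s$ of integers, $[s]$ is the set of reals extending $s$.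

**Definition (the ideals).** In these notes $\mathcal I$ is a $\sigma$-ideal on $\omega^\omega$ with a Borel base: it is closed under subsets and countable unions, and each member is contained in a Borel member. It contains all singletons, and $\omega^\omega\notin\mathcal I$. Put $\operatorname{non}(\mathcal I)=\min\{|X|:X\subseteq\omega^\omega,\ X\notin\mathcal I\}$.

Example: let $\mathcal K_\sigma$ consist of all sets covered by countably many compact sets. A compact set lies in some $\{y:y\le f\}$ (pointwise), and this set is compact. Given countably many functions, one function $\le^*$-bounds them all. Conversely, $\{y:y\le^*f\}$ is the countable union of the compact sets $\{y:y\le f'\}$, where $f'$ is a finite modification of $f$. So $X\in\mathcal K_\sigma$ iff $X$ is $\le^*$-bounded, and $\operatorname{non}(\mathcal K_\sigma)=\mathfrak b$.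

**Definition (reinterpretation).** If $B\in V$ is Borel, $B^{V[G]}$ is the Borel set of $V[G]$ with the same Borel code. For a closed set $[T]$ this is the set of branches of $T$ in $V[G]$. For instance, $\{y:y\le f\}$ is reinterpreted as all $y\in V[G]$ with $y\le f$, new ones included. Statements of complexity $\Pi^1_1$ about codes in $V$, such as inclusions between Borel sets, are absolute between $V$ and $V[G]$. By Shoenfield's theorem so are $\Pi^1_2$ statements.

**Definition (Namba forcing).** For a cardinal $\kappa$, $\mathbb{NB}(\kappa)$ is the set of trees $p\subseteq\kappa^{<\omega}$ with a stem $\mathrm{st}(p)$ such that every node of $p$ extending the stem (the stem included) has $\kappa$ many immediate successors in $p$. It is ordered by inclusion. We use only $\kappa=\omega_1$.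

Example: the tree of all strictly increasing sequences in $\omega_1^{<\omega}$ is a condition with stem $\emptyset$, because above any last value there are $\omega_1$ many ordinals.

For $t\in p$ let $p_t=\{u\in p:u\subseteq t\text{ or }t\subseteq u\}$ and $\mathrm{succ}_p(t)=\{\alpha:t^\frown\alpha\in p\}$. Write $q\le_0p$ if $q\le p$ and $\mathrm{st}(q)=\mathrm{st}(p)$. If $r\le q$, then $\mathrm{st}(r)\supseteq\mathrm{st}(q)$, since a node properly below $\mathrm{st}(q)$ has only one successor in $q$.

**Definition (preservation).** A forcing preserves covering of $\mathcal I$ if for every $V$-generic $G$, in $V[G]$ we have $\omega^\omega=\bigcup\{B^{V[G]}:B\in V\cap\mathcal I\text{ Borel}\}$. We abbreviate this as $\bigcup(V\cap\mathcal I)=\omega^\omega$.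

**Question.** If $\omega_1<\operatorname{non}(\mathcal I)$, does $\mathbb{NB}(\omega_1)$ preserve covering of $\mathcal I$? (The question comes from "Preservation theorems for Namba forcing".)

**The generic branch.** Let $G$ be generic and let $g$ be the union of the stems of members of $G$. Any two members of $G$ have a common extension, whose stem extends both stems, so the stems are pairwise comparable. Conditions with long stems are dense, so $g\in(\omega_1^V)^\omega$. If $q\in G$ and $n<\omega$, then *$g{\restriction}n\in q$ and $q_{g\restriction n}\in G$*. To see this, pick $r\in G$ with $r\le q$ and $|\mathrm{st}(r)|\ge n$. Then $g{\restriction}n\subseteq\mathrm{st}(r)\in q$. All nodes of $r$ are comparable with $\mathrm{st}(r)$, hence with $g{\restriction}n$, so $r\le q_{g\restriction n}$.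

**Simple case 1: the countable sets.** Let $\mathcal I$ be the ideal of countable sets. Then $\operatorname{non}(\mathcal I)=\omega_1$, so the hypothesis fails, and the conclusion fails too. Any condition can be extended so that its stem takes a value above a given $\beta<\omega_1$, so $g$ is cofinal in $\omega_1^V$. Hence $\omega_1^V$ is a countable union of countable sets in $V[G]$, and some real of $V[G]$ codes a well-order of type $\omega_1^V$. It is not in $V$. But $B^{V[G]}=B\subseteq V$ for each countable $B\in V$. So the hypothesis $\omega_1<\operatorname{non}(\mathcal I)$ cannot simply be dropped.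

**Simple case 2: one coordinate of $g$.** Let $r_\alpha$ $(\alpha<\omega_1)$ be reals of $V$, $\dot x=r_{g(0)}$, and $\omega_1<\operatorname{non}(\mathcal I)$. Then $X=\{r_\alpha:\alpha<\omega_1\}$ is in $\mathcal I$, so it lies in a Borel $B\in\mathcal I$, and $\dot x\in X\subseteq B^{V[G]}$. Here the guess is right, for exactly the expected reason. The next name to try would be the whole sequence $(r_{g(n)})_{n<\omega}$. It will return in Section 7.

## 2. Deciding a name without lengthening the stem

We first verify that a name is really controlled by the nodes of a tree.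

**Lemma 2.1.** If $p\Vdash\dot\nu\in\omega$ (or in any countable set of $V$), then some $q\le_0p$ decides $\dot\nu$.

*Proof.* Call $t\in p$, $t\supseteq\mathrm{st}(p)$, *good* if some $q\le p$ with stem $t$ decides $\dot\nu$. We must show that $\mathrm{st}(p)$ is good.

First, a non-good $t$ has only countably many good successors $t^\frown\alpha$. Suppose uncountably many are good, with witnesses $q_\alpha$. There are only countably many possible values, so uncountably many of the $q_\alpha$ decide the same value. Their union $u$ is a condition with stem $t$, and $u_{t^\frown\alpha}=q_\alpha$ for the $\alpha$ used. Any $r\le u$ has an extension whose stem extends some $t^\frown\alpha$ (if $\mathrm{st}(r)=t$, pass to $r_{t^\frown\alpha}$), and this extension is $\le q_\alpha$. So $u$ decides $\dot\nu$, and $t$ is good.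

Now suppose $\mathrm{st}(p)$ is not good. Going up from the stem, remove at each non-good node its good successors. At each node only countably many of the uncountably many successors are lost, so we obtain $q\le_0p$ with no good node at or above the stem. But some $r\le q$ decides $\dot\nu$, and then $\mathrm{st}(r)\in q$ is good. This is a contradiction. $\square$

**Lemma 2.2.** If $p\Vdash\dot x\in\omega^\omega$, there is $q\le_0p$ such that $q_t$ decides $\dot x{\restriction}n$ whenever $\mathrm{st}(p)\subseteq t\in q$ and $|t|=|\mathrm{st}(p)|+n$.

*Proof.* Put $r(\mathrm{st}(p))=p$. Given $r(t)$ with stem $t$ and $|t|=|\mathrm{st}(p)|+n$, use Lemma 2.1 to choose for each $\alpha\in\mathrm{succ}_{r(t)}(t)$ a condition $r(t^\frown\alpha)\le_0r(t)_{t^\frown\alpha}$ deciding $\dot x{\restriction}(n+1)$. Let $q$ consist of all $t$ with $r(t)$ defined and all initial segments of $\mathrm{st}(p)$. Then $\mathrm{succ}_q(t)=\mathrm{succ}_{r(t)}(t)$ is uncountable, so $q$ is a condition. If $u\in q$ extends $t$, then $u\in r(u)\subseteq r(t)$, so $q_t\subseteq r(t)$, and $q_t$ decides $\dot x{\restriction}n$. $\square$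

## 3. Candidates for a name, and capture in $G_\delta$ sets

**The candidates.** Let $p\Vdash\dot x\in\omega^\omega$ (or $2^\omega$). For each $r\le p$ use Lemma 2.1 repeatedly to fix $r=r^0\ge_0r^1\ge_0\cdots$ and a real $x_r$ with
$$r^k\Vdash\dot x{\restriction}k=x_r{\restriction}k\qquad(k<\omega).$$
Let $A^k_r=\mathrm{succ}_{r^k}(\mathrm{st}(r))$, and for $\alpha\in A^k_r$ let $r^k_\alpha=(r^k)_{\mathrm{st}(r)^\frown\alpha}$, a condition with stem $\mathrm{st}(r)^\frown\alpha$. Since $r^k_\alpha\le r^k$, we have
$$x_{r^k_\alpha}{\restriction}k=x_r{\restriction}k.\tag{1}$$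
Let $\mathcal P$ be the closure of $\{p\}$ under the operations $r\mapsto r^k_\alpha$ ($k<\omega$, $\alpha\in A^k_r$). Then $|\mathcal P|\le\omega_1$, and $X=\{x_r:r\in\mathcal P\}$ has size $\le\omega_1$. These are the candidates for $\dot x$.

**Lemma 3.1 (fusion).** Suppose we assign to nodes $t$, starting with $t=\mathrm{st}(p)$ and $r(t)=p$, a condition $r(t)\in\mathcal P$ with stem $t$, a number $k(t)$, an uncountable $A_t\subseteq A^{k(t)}_{r(t)}$, and $r(t^\frown\alpha)=r(t)^{k(t)}_\alpha$ for $\alpha\in A_t$. The nodes so obtained, with the initial segments of $\mathrm{st}(p)$, form a condition $q\le p$, and $q_t\Vdash\dot x{\restriction}k(t)=x_{r(t)}{\restriction}k(t)$ for all these $t$.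

*Proof.* The successor sets $A_t$ are uncountable, so $q$ is a condition. If $u\in q$ properly extends $t$, say $u\supseteq t^\frown\alpha$, then $u\in r(u)\subseteq r(t^\frown\alpha)\subseteq r(t)^{k(t)}$. So $q_t\subseteq r(t)^{k(t)}$, and this condition forces the claim. $\square$

This is enough for a first class of ideals, part (a) below. Part (b) is proved in Section 4 and part (c) in Section 9.

**Theorem 1 (ZFC).** $\mathbb{NB}(\omega_1)$ preserves covering of $\mathcal I$ in each of these cases:

(a) every set of size $\le\omega_1$ is contained in a $G_\delta$ set in $\mathcal I$ (for example, $\mathcal I$ is the null ideal of an atomless Borel probability measure and $\operatorname{non}(\mathcal I)>\omega_1$);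

(b) $\mathcal I=\mathcal K_\sigma$ and $\operatorname{non}(\mathcal K_\sigma)=\mathfrak b>\omega_1$;

(c) $\mathcal I$ is the meager ideal and $\operatorname{non}(\mathcal I)>\omega_1$.

The example in (a) is correct. The measure has no atoms, so singletons are null, and a null set has open supersets of measure $<2^{-i}$ for each $i$, whose intersection is a null $G_\delta$ set.

In all parts it suffices to find, given $p\Vdash\dot x\in\omega^\omega$, some $q\le p$ and a Borel set in $\mathcal I$ forced by $q$ to contain $\dot x$. Applied below every condition $\le p$, this gives a dense set of such $q$ below $p$, so $G$ contains one whenever $p\in G$.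

**Proof of Theorem 1(a).** Let $X\subseteq\bigcap_iU_i\in\mathcal I$ with $U_i$ open. In Lemma 3.1, at a node $t$ with $|t|=|\mathrm{st}(p)|+i$, choose $k(t)$ with $[x_{r(t)}{\restriction}k(t)]\subseteq U_i$. This is possible because $x_{r(t)}\in X\subseteq U_i$. Let $A_t=A^{k(t)}_{r(t)}$. Then $q_t\Vdash\dot x\in U_i$ for all nodes $t$ of that level. If $q\in G$, then $q_t\in G$ for $t=g{\restriction}(|\mathrm{st}(p)|+i)$, so $\dot x^G\in U_i^{V[G]}$ for every $i$. Hence $q\Vdash\dot x\in\bigcap_iU_i$. $\square$

## 4. Increasing unions of closed sets, and the ideal $\mathcal K_\sigma$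

Now let $X\subseteq B=\bigcup_jC_j\in\mathcal I$ with $C_0\subseteq C_1\subseteq\cdots$ closed, and run the same fusion. In the $G_\delta$ case, the requirement "$\dot x\in U_i$" is met at a finite stage and stays met. The requirement "$\dot x\in C_j$" is met only in the limit. At a node $t$ the candidate $x_{r(t)}$ lies in some $C_j$. For each successor $\alpha$ the new candidate agrees with the old one below $k(t)$ and lies in some $C_{j'}$. By pigeonhole one $j'$ serves uncountably many $\alpha$, but $j'$ depends on $r(t)$ and $k(t)$ and may exceed $j$. **Here the argument stops:** along a branch the indices may tend to infinity, and then nothing keeps the limit in $B$.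

A toy picture: let $C_j=\{y:y(i)=0\text{ for }i\ge j\}$ and $x_n=1^n0^\infty$. Then $x_n\in C_n$, and $x_{n+1}$ agrees with $x_n$ below $n$, but the limit $1^\infty$ is in no $C_j$.

What would suffice is one closed set $C\in\mathcal I$ with $x_p\in C$ in which the fusion can stay:
$$\text{for every }r\in\mathcal P\text{ with }x_r\in C,\ \exists^\infty k:\ \{\alpha\in A^k_r:x_{r^k_\alpha}\in C\}\text{ is uncountable.}\tag{2}$$

**Lemma 4.1.** If $C$ is closed, $x_p\in C$, and (2) holds, then some $q\le p$ forces $\dot x\in C$.

*Proof.* In Lemma 3.1 keep $x_{r(t)}\in C$: choose $k(t)\ge|t|$ as in (2) for $r(t)$, and let $A_t=\{\alpha\in A^{k(t)}_{r(t)}:x_{r(t)^{k(t)}_\alpha}\in C\}$. Then $x_{r(t^\frown\alpha)}\in C$ for $\alpha\in A_t$. If $q\in G$ and $n<\omega$, take $t=g{\restriction}m$ with $m\ge n,|\mathrm{st}(p)|$. As $k(t)\ge n$, $\dot x^G{\restriction}n=x_{r(t)}{\restriction}n$ is an initial segment of a member of $C$. So $\dot x^G$ is a branch of the tree of $C$, that is, $\dot x^G\in C^{V[G]}$. $\square$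

**Proof of Theorem 1(b).** Assume $\mathfrak b>\omega_1$.

The aim of the first step is to bound all candidates and record how far the successors of $r$ can violate the bound. Fix $f$ with $x_r\le^*f$ for all $r\in\mathcal P$, and let $m(r)$ be least with $x_r(i)\le f(i)$ for all $i\ge m(r)$. For $r\in\mathcal P$ and $k<\omega$ pick $m^r_k\ge k$ and $v^r_k\in\omega^{m^r_k}$ such that uncountably many $\alpha\in A^k_r$ satisfy
$$m(r^k_\alpha)\le m^r_k\quad\text{and}\quad x_{r^k_\alpha}{\restriction}m^r_k=v^r_k.$$
Two uses of pigeonhole give this: first fix $m^r_k$, then the value among countably many. Let $u_r(i)=\max\{v^r_k(i):k\le i<m^r_k\}$, and $u_r(i)=0$ if there is no such $k$. Only $k\le i$ matter, so the maximum is over a finite set.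

The second step defines $C$. By $\mathfrak b>\omega_1$ there is a $\le^*$-bound for all $u_r$. Its pointwise maximum with $f$ and $x_p$ is a function $f'\ge f,x_p$ (everywhere) with $u_r\le^*f'$ for all $r\in\mathcal P$. Let $C=\{y:y\le f'\}$. It is compact, hence in $\mathcal K_\sigma$, and $x_p\in C$.

The third step checks (2). Let $x_r\in C$ and let $k$ be so large that $u_r(i)\le f'(i)$ for $i\ge k$. For each of the uncountably many $\alpha$ above, $y=x_{r^k_\alpha}$ satisfies:

* $y(i)=x_r(i)\le f'(i)$ for $i<k$, by (1);
* $y(i)=v^r_k(i)\le u_r(i)\le f'(i)$ for $k\le i<m^r_k$;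
* $y(i)\le f(i)\le f'(i)$ for $i\ge m^r_k\ge m(r^k_\alpha)$.

So $y\in C$, (2) holds for all large $k$, and Lemma 4.1 finishes the proof. $\square$

This relied on the fact that $\omega_1$ many bounds can be amalgamated into one compact set. For an arbitrary $\mathcal I$ with a Borel base, the hypothesis only says that $\omega_1$ many reals fit into a Borel set in $\mathcal I$, and offers no such amalgamation of closed pieces.

## 5. Jumping over clubs along $\omega$-sequences

Let us choose the $\omega_1$ candidates differently. By Lemma 2.2, after shrinking, $\dot x$ is read off the generic branch level by level, so every ground-model branch $h$ of the tree gives a real $x(h)$. Take $\omega_1$ many branches $h$, cover the reals $x(h)$ by a Borel $B\in\mathcal I$, and look for a subtree that is still a condition and carries, continuously along each branch, a *witness* for membership in $B$. Such a subtree amounts to a winning strategy in a game: player I says "choose your next ordinal above $\beta$", and player II chooses such an ordinal and the next digit of the witness. The game is closed for II, hence determined. If I had a winning strategy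 $\sigma$, we could refute it with a branch $h$ from our family, provided that $h(n)$ always exceeds what $\sigma$ asks for. The closure points of $\sigma$ form a club $E\subseteq\omega_1$, and $h$ obeys $\sigma$ if between successive values it jumps over a point of $E$. This dictates the principle:

**Definition (G).** There is $H\subseteq\omega_1^\omega$, $|H|\le\omega_1$, such that for every club $E\subseteq\omega_1$ there is $h\in H$ with
$$\forall^\infty n:\quad h(n)<h(n+1)\ \text{ and }\ (h(n),h(n+1)]\cap E\neq\emptyset.$$

Example: let $E$ be the set of nonzero limit ordinals. Then $h(n)=\omega\cdot n$ jumps over $E$ at every step, while $h(n)=n$ never does, since $(n,n+1]=\{n+1\}$. A countable $H$ never witnesses (G): if $\delta<\omega_1$ bounds all values of all $h\in H$, no $h\in H$ ever jumps over a point of the club $\omega_1\setminus(\delta+1)$.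

**Theorem 2 (ZFC + G).** If $\omega_1<\operatorname{non}(\mathcal I)$, then $\mathbb{NB}(\omega_1)$ preserves covering of $\mathcal I$.

Recall that MA$_{\omega_1}$ says: for every c.c.c. poset and every $\omega_1$ dense sets there is a filter meeting them all.

**Theorem 3 (MA$_{\omega_1}$ + ¬G).** There is an ideal $\mathcal I$ as in Section 1, with $\omega_1<\operatorname{non}(\mathcal I)$ and even $\sigma$-generated by closed sets, such that every condition of $\mathbb{NB}(\omega_1)$ forces $\bigcup(V\cap\mathcal I)\ne\omega^\omega$. Hence, under MA$_{\omega_1}$, the answer to the Question is "yes" iff (G) holds.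

**Theorem 4.** (a) PFA implies MA$_{\omega_1}$ + ¬G. (b) MA$_{\omega_1}$ + ¬G is consistent relative to ZFC. (c) MA$_{\omega_1}$ + G is consistent relative to ZFC. (d) (G) follows from CH, and also from $\mathfrak d=\omega_1$.

**Answer to the Question.** *The assertion is independent of ZFC.* It is false under PFA, and by Theorems 3 and 4(b) it is not provable in ZFC (given Con(ZFC)). By Theorems 2 and 4(c) it is not refutable either, even with the hypothesis $\operatorname{non}(\mathcal I)>\omega_1$ realized. So the guess of Section 1 is not a theorem. Moreover, by Theorems 3 and 4(b), ZFC does not prove Theorem 1(a) with "$F_\sigma$" in place of "$G_\delta$".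

## 6. The unfolded game: proof of Theorem 2

Let $\omega_1<\operatorname{non}(\mathcal I)$ and $p\Vdash\dot x\in\omega^\omega$. As before, it suffices to find $q'\le p$ and a Borel $B\in\mathcal I$ with $q'\Vdash\dot x\in B$.

**Step 1 (normalizing $H$).** We want the jumps at all $n$ rather than at almost all. Let $H$ witness (G) and close it under the shifts $h\mapsto(h(n+k))_n$, $k<\omega$. Its size is still $\le\omega_1$, and for every club $E$ there is $h\in H$ with $h(n)<h(n+1)$ and $(h(n),h(n+1)]\cap E\ne\emptyset$ for **all** $n$.

**Step 2 (reading $\dot x$ along branches).** We re-index the tree so that it becomes $\omega_1^{<\omega}$. Let $q\le_0p$ be as in Lemma 2.2. Each $\mathrm{succ}_q(t)$, $t\supseteq\mathrm{st}(q)$, is an uncountable subset of $\omega_1$ and so has order type $\omega_1$. Let $\pi:\omega_1^{<\omega}\to\{t\in q:t\supseteq\mathrm{st}(q)\}$ be the bijection with $\pi(\emptyset)=\mathrm{st}(q)$ and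
$$\pi(s^\frown\alpha)=\pi(s)^\frown(\text{the }\alpha\text{-th element of }\mathrm{succ}_q(\pi(s))).$$
Let $F(s)\in\omega^{|s|}$ be the value of $\dot x{\restriction}|s|$ decided by $q_{\pi(s)}$. If $s\subseteq s'$, then $q_{\pi(s')}\le q_{\pi(s)}$, so $F(s)\subseteq F(s')$. For $h\in\omega_1^\omega$ put $x(h)=\bigcup_nF(h{\restriction}n)\in\omega^\omega$.

**Step 3 (choosing $B$).** This is where the hypothesis on $\operatorname{non}(\mathcal I)$ enters. The set $X=\{x(h):h\in H\}$ has size $\le\omega_1$, so there is a Borel $B\in\mathcal I$ with $X\subseteq B$. As $B$ is analytic, fix a tree $W$ on $\omega\times\omega$ such that $B=\mathrm p[W]$, the projection of $[W]$ to the first coordinate. "The Borel set with this code equals $\mathrm p[W]$" is a $\Pi^1_2$ statement, so by absoluteness $B^{V[G]}=\mathrm p[W]^{V[G]}$.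

**Step 4 (the game).** We set up a determined game in which II builds a branch and a witness. At stage $n$, I plays $\beta_n<\omega_1$, then II plays $(\alpha_n,w_n)\in\omega_1\times\omega$ with $\alpha_n>\beta_n$. II wins iff
$$(F(\alpha_0,\dots,\alpha_{n-1}),(w_0,\dots,w_{n-1}))\in W\quad\text{for all }n.$$
If II loses, this is visible at a finite stage, so the game is closed for II and determined by the Gale–Stewart theorem.

**Step 5 (I has no winning strategy).** Here (G) is used. Suppose $\sigma$ is a winning strategy for I. For $s\in\omega_1^{<\omega}$ let $\varphi(s)$ be the supremum, over all $w\in\omega^{|s|}$ for which the moves $(s(i),w(i))_{i<|s|}$ of II are legal against $\sigma$, of $\sigma$'s answer to these moves. There are countably many $w$, so $\varphi(s)<\omega_1$. Let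
$$E=\{\varepsilon<\omega_1\text{ limit}:\varepsilon>\varphi(\emptyset)\text{ and }\varphi(s)<\varepsilon\text{ for all }s\in\varepsilon^{<\omega}\}.$$
This is a club. For unboundedness, start with any $\varepsilon_0>\varphi(\emptyset)$ and let $\varepsilon_{n+1}>\varepsilon_n$ exceed $\varphi(s)$ for the countably many $s\in\varepsilon_n^{<\omega}$; then $\sup_n\varepsilon_n\in E$. For closedness, let $\varepsilon<\omega_1$ be a limit of elements of $E$. Each $s\in\varepsilon^{<\omega}$ lies in $\eta^{<\omega}$ for some $\eta\in E\cap\varepsilon$, so $\varphi(s)<\eta<\varepsilon$.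

Take $h\in H$ for $E$ as in Step 1 and let $h'(n)=h(n+1)$, so $h'\in H$. Some $\varepsilon\in E$ lies in $(h(0),h(1)]$, so $h'(0)=h(1)\ge\varepsilon>\varphi(\emptyset)$. For each $n$ there is $\varepsilon\in E$ with $h'(n)<\varepsilon\le h'(n+1)$. As $h'$ is increasing, $h'{\restriction}(n+1)\in\varepsilon^{<\omega}$, and so $\varphi(h'{\restriction}(n+1))<\varepsilon\le h'(n+1)$. Thus $h'(n)>\varphi(h'{\restriction}n)$ for all $n$. Since $x(h')\in X\subseteq B$, pick $w\in\omega^\omega$ with $(x(h'),w)\in[W]$. Let II play $(h'(n),w(n))$ against $\sigma$. By induction each move is legal, since I's move $\beta_n$ is at most $\varphi(h'{\restriction}n)<h'(n)$. As $(F(h'{\restriction}n),w{\restriction}n)\in W$ for all $n$, II wins. This is a contradiction.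

**Step 6 (from a strategy for II to a condition).** So II has a winning strategy $\tau$, and we turn it into a subtree. Build a tree $q^*\subseteq\omega_1^{<\omega}$ and, for $s\in q^*$, a run $\rho(s)$ of length $|s|$ following $\tau$ in which II's ordinals form $s$; let $w_s\in\omega^{|s|}$ be II's integers. Start with $\emptyset\in q^*$. Given $s\in q^*$, for each $\beta<\omega_1$ let $\alpha_\beta>\beta$ be $\tau$'s ordinal answer when I continues $\rho(s)$ with $\beta$. The set $A_s=\{\alpha_\beta:\beta<\omega_1\}$ is unbounded in $\omega_1$. For $\alpha\in A_s$ put $s^\frown\alpha$ into $q^*$, and choose one $\beta$ with $\alpha_\beta=\alpha$ to define $\rho(s^\frown\alpha)\supset\rho(s)$. Since $\tau$ wins, $(F(s),w_s)\in W$ for all $s\in q^*$, and $s\subseteq s'$ implies $w_s\subseteq w_{s'}$.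

Let $q'=\pi''q^*\cup\{\text{initial segments of }\mathrm{st}(q)\}$. The node $\pi(s)$ has $|A_s|=\omega_1$ successors in $q'$, so $q'$ is a condition $\le q$.

**Step 7 ($q'$ forces $\dot x\in B$).** Let $q'\in G$. Then $g\in[q']$, so there is a branch $g^*$ of $q^*$ with $\pi(g^*{\restriction}n)=g{\restriction}(|\mathrm{st}(q)|+n)$ for all $n$. Since $q\in G$, also $q_{\pi(g^*\restriction n)}\in G$, so $\dot x^G{\restriction}n=F(g^*{\restriction}n)$. With $w=\bigcup_nw_{g^*\restriction n}$ we get $(\dot x^G{\restriction}n,w{\restriction}n)\in W$ for all $n$, so $\dot x^G\in\mathrm p[W]^{V[G]}=B^{V[G]}$. $\square$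

## 7. An ideal of sequences that fail to jump: proof of Theorem 3

Suppose (G) fails. Then for any $\omega_1$ many sequences of countable ordinals, one club $E$ is missed infinitely often by each of them. On the other hand, the Namba branch $g$, as we shall see, eventually jumps over *every* ground-model club. So we want an ideal in which the typical small set says "$y=(r_{h(n)})_n$, where $h$ fails infinitely often to jump over $E$", and we want to add $(r_{g(n)})_n$. The difficulty is to make this Borel. The relation "$(\alpha,\beta]$ meets $E$" on codes $r_\alpha,r_\beta$ is just some set of size $\omega_1$, and "infinitely often" is not closed. MA$_{\omega_1}$ removes both obstacles, through the next lemma.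

**Lemma 7.1.** Assume MA$_{\omega_1}$. (a) $\mathfrak b>\omega_1$. (b) If $Z\subseteq\omega^\omega$, $|Z|\le\omega_1$ and $A\subseteq Z$, then there are closed $F_0\subseteq F_1\subseteq\cdots$ with $Z\cap\bigcup_jF_j=Z\setminus A$. The same holds in $(\omega^\omega)^2\cong\omega^\omega$.

*Proof.* (a) Let $\mathcal F\subseteq\omega^\omega$, $|\mathcal F|\le\omega_1$. Conditions are pairs $(s,a)$ with $s\in\omega^{<\omega}$ and $a\subseteq\mathcal F$ finite. Let $(s',a')\le(s,a)$ iff $s'\supseteq s$, $a'\supseteq a$, and $s'(i)\ge h(i)$ for all $h\in a$ and $|s|\le i<|s'|$. Conditions with the same $s$ are compatible, so this is c.c.c. The sets $\{(s,a):h\in a\}$ $(h\in\mathcal F)$ and $\{(s,a):|s|\ge n\}$ are dense. For a filter meeting them, the union $f$ of the first coordinates satisfies $h\le^*f$ for all $h\in\mathcal F$.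

(b) Conditions are pairs $(s,a)$ with $s\subseteq\omega^{<\omega}$ finite and $a\subseteq Z\setminus A$ finite. Let $(s',a')\le(s,a)$ iff $s'\supseteq s$, $a'\supseteq a$, and no element of $s'\setminus s$ is of the form $z{\restriction}n$ with $z\in a$. Conditions with the same $s$ are compatible, so this is c.c.c. For $z\in Z\setminus A$ the set $\{(s,a):z\in a\}$ is dense. For $z\in A$ and $k<\omega$ the set of $(s,a)$ such that $s$ contains at least $k$ nodes $z{\restriction}n$ is dense: $z\notin a$ and $a$ is finite, so for all large $n$ the node $z{\restriction}n$ is on no member of $a$ and may be added. Take a filter meeting these sets and let $D$ be the union of its first coordinates. If $z\in A$, then $\exists^\infty n\ z{\restriction}n\in D$. If $z\in Z\setminus A$, pick $(s,a)$ in the filter with $z\in a$. Any $z{\restriction}n\in D$ lies in $s''$ for a member $(s'',a'')\le(s,a)$ of the filter, hence in the finite set $s$. So $\forall^\infty n\ z{\restriction}n\notin D$. Now let $F_N=\{z:\forall n\ge N\ z{\restriction}n\notin D\}$. $\square$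

**Step 1 (the ideal).** Assume MA$_{\omega_1}$ + ¬G. We define $\mathcal I$ on $(\omega^\omega)^\omega$ and transfer it to $\omega^\omega$ by a fixed recursive homeomorphism, which affects nothing below. Fix distinct $r_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ and let $R=\{r_\alpha:\alpha<\omega_1\}$. For a club $E\subseteq\omega_1$ let
$$S_E=\{(r_\alpha,r_\beta):\alpha<\beta,\ (\alpha,\beta]\cap E\ne\emptyset\}.$$
Example: if $E$ is the set of nonzero limit ordinals, then $(r_3,r_{\omega+7})\in S_E$ because $\omega\in(3,\omega+7]$. But $(r_3,r_5)\notin S_E$ and $(r_\omega,r_{\omega+7})\notin S_E$.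

Call $(\vec F,E)$ *suitable* if $E$ is a club and $\vec F=(F_j)_{j<\omega}$ is an increasing sequence of closed subsets of $(\omega^\omega)^2$ with $S_E\cap\bigcup_jF_j=\emptyset$. So a pair caught by some $F_j$ is certified not to jump over $E$. For suitable $(\vec F,E)$, $f\in\omega^\omega$ and $N\in\omega$ let
$$C(\vec F,f,N)=\{y\in(\omega^\omega)^\omega:\forall n\ge N\ \exists m\in[n,f(n)]\ \ (y_m,y_{m+1})\in F_{f(n)}\}.$$
In words: certified failures occur infinitely often, and $f$ bounds both the place and the index of the certificate. This set is closed, being an intersection of finite unions of closed sets. Let $\mathcal I$ be the family of all sets covered by countably many sets of this form. It is closed under subsets and countable unions, is $\sigma$-generated by closed sets, and has a base of $F_\sigma$ sets.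

**Step 2 (sequences that jump avoid the ideal).** This observation serves twice, in $V$ and in $V[G]$. *Let $(\vec F,E)\in V$ be suitable. In $V$ or any outer model, suppose $g\in(\omega_1^V)^\omega$ satisfies $g(n)<g(n+1)$ and $(g(n),g(n+1)]\cap E\ne\emptyset$ for all $n\ge n_0$. Then $y=(r_{g(n)})_n$ is not in (the reinterpretation of) $C(\vec F,f,N)$.* Indeed, for every $m\ge n:=\max(n_0,N)$ the pair $(y_m,y_{m+1})$ is an element of $V$ (even if $y$ is not) and lies in $S_E$. So it is in no $F_j$, hence in no reinterpreted $F_j$, because membership of a ground-model point in a coded closed set is absolute. Hence the defining condition of $C(\vec F,f,N)$ fails at this $n$.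

**Step 3 ($\mathcal I$ is proper).** Given countably many sets $C(\vec F^i,f_i,N_i)$ with clubs $E_i$, let $E=\bigcap_iE_i$, a club, and let $g$ enumerate the first $\omega$ elements of $E$ increasingly. Then $g(n+1)\in(g(n),g(n+1)]\cap E_i$ for all $n,i$, so by Step 2 the point $(r_{g(n)})_n$ is in none of the sets.

**Step 4 ($\operatorname{non}(\mathcal I)>\omega_1$).** This is where ¬G and MA$_{\omega_1}$ are used; in particular it shows that singletons are in $\mathcal I$. Let $Y\subseteq(\omega^\omega)^\omega$, $|Y|\le\omega_1$, and put $Z=R\cup\{y_n:y\in Y,n\in\omega\}$, so $|Z|=\omega_1$. For $y\in Y$ let $h_y(n)=\alpha$ if $y_n=r_\alpha$, and $h_y(n)=0$ if $y_n\notin R$. Apply ¬G to $\{h_y:y\in Y\}$: there is a club $E$ such that for every $y\in Y$, $\exists^\infty n$ for which it is *not* the case that $h_y(n)<h_y(n+1)$ and $(h_y(n),h_y(n+1)]\cap E\neq\emptyset$.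

For $y\in Y$ the set $W_y=\{m:(y_m,y_{m+1})\notin S_E\}$ is infinite. If $\exists^\infty m\ y_m\notin R$, this is clear because $S_E\subseteq R^2$. Otherwise $y_m=r_{h_y(m)}$ for almost all $m$. As $\alpha\mapsto r_\alpha$ is injective, for almost all $m$ we then have $(y_m,y_{m+1})\in S_E$ iff $h_y(m)<h_y(m+1)$ and $(h_y(m),h_y(m+1)]\cap E\ne\emptyset$, and the choice of $E$ applies.

By Lemma 7.1(b) for $Z^2$ and its subset $S_E$, there are closed $F_0\subseteq F_1\subseteq\cdots$ with $Z^2\cap\bigcup_jF_j=Z^2\setminus S_E$. Since $S_E\subseteq Z^2$, $(\vec F,E)$ is suitable. For $y\in Y$ and $n\in\omega$ let $m=\min(W_y\setminus n)$, let $j$ be least with $(y_m,y_{m+1})\in F_j$ (it exists, since the pair is in $Z^2\setminus S_E$), and put $f_y(n)=\max(m,j)$. By Lemma 7.1(a) pick $f$ with $f_y\le^*f$ for all $y\in Y$. If $f_y(n)\le f(n)$ for all $n\ge N$, then for such $n$ the above $m$ lies in $[n,f(n)]$ and $(y_m,y_{m+1})\in F_j\subseteq F_{f(n)}$, so $y\in C(\vec F,f,N)$. Hence $Y\subseteq\bigcup_NC(\vec F,f,N)\in\mathcal I$.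

**Step 5 (the Namba branch jumps over every ground-model club).** Let $E\in V$ be a club and $p$ a condition. Let $q$ be the set of $t\in p$ such that for all $i$ with $\max(1,|\mathrm{st}(p)|)\le i<|t|$ we have $t(i-1)<t(i)$ and $(t(i-1),t(i)]\cap E\ne\emptyset$. At a node $t\neq\emptyset$ at or above the stem, every successor $\alpha\ge\min(E\setminus(t(|t|-1)+1))$ is kept, and at $\emptyset$ nothing is removed. So only countably many successors are removed at each node, and $q\le_0p$. By density, every generic branch $g$ satisfies, for every club $E\in V$,
$$\forall^\infty n:\quad g(n)<g(n+1)\text{ and }(g(n),g(n+1)]\cap E\ne\emptyset.$$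

**Step 6 (covering is lost).** Let $\dot x=(r_{g(n)})_n$, and let $B\in V\cap\mathcal I$ be Borel. In $V$, $B\subseteq\bigcup_iC(\vec F^i,f_i,N_i)$ for suitable $(\vec F^i,E_i)$. By $\Pi^1_1$-absoluteness the same inclusion holds between the reinterpretations in $V[G]$. By Step 5 for $E_i$ and Step 2, $\dot x^G$ is in none of the sets on the right, so $\dot x^G\notin B^{V[G]}$. Since $B$ and $G$ were arbitrary, every condition forces $\bigcup(V\cap\mathcal I)\ne\omega^\omega$.

The last sentence of Theorem 3 follows together with Theorem 2. $\square$

## 8. A club with finite conditions: proof of Theorem 4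

Recall that $\mathbb P$ is *proper* if for all large enough $\theta$, every countable $N\prec H(\theta)$ with $\mathbb P\in N$ and every $p\in\mathbb P\cap N$, there is $q\le p$ that is $(N,\mathbb P)$-generic: for each dense $D\in N$, every $r\le q$ is compatible with an element of $D\cap N$. Example: a c.c.c. poset is proper. If $D\in N$ is dense, take a maximal antichain $A\subseteq D$ in $N$. It is also maximal in $\mathbb P$, as $D$ is dense, and it is countable, so $A\subseteq N$. Hence every condition is compatible with an element of $D\cap N$. PFA says: for every proper poset and every $\omega_1$ dense sets there is a filter meeting them all. So PFA implies MA$_{\omega_1}$.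

To refute (G) we must add a club $E$ that a given $h$ infinitely often fails to jump over. So conditions should be able to promise that an interval misses $E$.

**Definition (the forcing $\mathbb B$).** A condition is a pair $p=(x_p,a_p)$, where $x_p\subseteq\omega_1$ is finite, $a_p$ is a finite set of intervals $(\alpha,\beta]$ with $\alpha<\beta<\omega_1$, and $x_p\cap(\alpha,\beta]=\emptyset$ for each of these. The order is coordinatewise reverse inclusion.

Clearly $|\mathbb B|=\aleph_1$. Example: $(\{\omega\},\{(3,5]\})$ is a condition. It cannot be extended to one with $4\in x$, nor to one with the interval $(3,\omega]$.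

**Lemma 8.1.** $\mathbb B$ is proper.

*Proof.* Let $p,\mathbb B\in N\prec H(\theta)$ with $N$ countable, and $\delta=N\cap\omega_1$. Let $q=(x_p\cup\{\delta\},a_p)$. The intervals of $a_p\in N$ have $\beta<\delta$, so $q\in\mathbb B$, and $q\le p$. We show that $q$ is $(N,\mathbb B)$-generic. Let $D\in N$ be dense and $r\le q$. As $\delta\in x_r$, each $(\alpha,\beta]\in a_r$ has $\beta<\delta$ or $\alpha\ge\delta$. Let
$$\bar r=(x_r\cap\delta,\ \{(\alpha,\beta]\in a_r:\beta<\delta\}).$$
This is a finite object built from ordinals below $\delta$, so $\bar r\in N\cap\mathbb B$. Pick $s\in D\cap N$ with $s\le\bar r$. All ordinals in $s$ are $<\delta$. We claim that $(x_s\cup x_r,a_s\cup a_r)$ is a condition.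

* Intervals of $a_s$ miss $x_s$. They lie below $\delta$, so they miss $x_r\setminus\delta$. And they miss $x_r\cap\delta\subseteq x_s$.
* Intervals of $a_r$ miss $x_r$. Each either has $\beta<\delta$, so it is in $a_s$ and misses $x_s$, or has $\alpha\ge\delta$, so it misses $x_s\subseteq\delta$.

So $r$ and $s\in D\cap N$ are compatible. $\square$

**Lemma 8.2.** The following sets are dense in $\mathbb B$:

* $D_\gamma=\{p:\gamma\in x_p$ or $\gamma$ lies in an interval of $a_p\}$, for $\gamma<\omega_1$;
* $D'_\gamma=\{p:x_p\not\subseteq\gamma\}$, for $\gamma<\omega_1$;
* $D_{h,N}=\{p:\exists n\ge N\ (h(n)<h(n+1)$ and $(h(n),h(n+1)]\in a_p)\}$, for $N\in\omega$ and $h\in\omega_1^\omega$ strictly increasing on a tail.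

If a filter meets all $D_\gamma$ and $D'_\gamma$, and $E$ is the union of $x_p$ over its members, then $E$ is a club. If it also meets $D_{h,N}$ for all $N$, then $(h(n),h(n+1)]\cap E=\emptyset$ for infinitely many $n$.

*Proof.* Density. For $D_\gamma$: if $\gamma$ is in no interval of $a_p$, add $\gamma$ to $x_p$. For $D'_\gamma$: add to $x_p$ an ordinal $\ge\gamma$ above all intervals of $a_p$. For $D_{h,N}$: for large $n$ the intervals $(h(n),h(n+1)]$ are nonempty and pairwise disjoint and $x_p$ is finite, so one of them with $n\ge N$ misses $x_p$ and may be added to $a_p$.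

Now let $E$ be as described. It is unbounded by the $D'_\gamma$. It misses every interval occurring in the filter: if $\xi\in x_p$ and the interval is in $a_{p'}$, a common extension of $p$ and $p'$ shows that $\xi$ is not in it. It is closed: if $\gamma\notin E$, then by $D_\gamma$ some interval $(\alpha,\beta]\ni\gamma$ occurs in the filter and misses $E$, so $\gamma$ is not a limit of $E$. The last claim follows, since $D_{h,N}$ provides a missed interval with $n\ge N$. $\square$

**Proof of Theorem 4(a).** Assume PFA; then MA$_{\omega_1}$ holds. Given $H\subseteq\omega_1^\omega$ with $|H|\le\omega_1$, apply PFA to $\mathbb B$ and the $\omega_1$ many sets $D_\gamma,D'_\gamma$ $(\gamma<\omega_1)$ and $D_{h,N}$ ($h\in H$ eventually strictly increasing, $N\in\omega$). For the resulting club $E$, each eventually strictly increasing $h\in H$ fails the condition in (G) infinitely often by Lemma 8.2. Every other $h\in H$ has $h(n)\ge h(n+1)$ infinitely often and fails trivially. So $H$ does not witness (G). $\square$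

**Proof of Theorem 4(b).** PFA is not needed: only $\aleph_1$-sized posets have to be treated. We use this theorem of Shelah (*Proper and Improper Forcing*, Ch. III; see Abraham, *Proper Forcing*, Handbook of Set Theory, §2): *assume CH and let $P_{\omega_2}$ be the limit of a countable support iteration of length $\omega_2$ in which each iterand is forced to be proper of size $\le\aleph_1$. Then $P_{\omega_2}$ is proper and has the $\aleph_2$-c.c., and each $P_\alpha$, $\alpha<\omega_2$, forces CH.* An iteration of length $<\omega_2$ may be continued with trivial iterands, so $P_\alpha$ has the $\aleph_2$-c.c. already while we are building the iteration.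

**Step 1 (the iteration).** Start with GCH. At even stages force with $\mathbb B$. Its underlying set is that of $V$, because $\omega_1$ is preserved, and Lemma 8.1 applies in the intermediate model. At odd stages take the name given by bookkeeping for a poset with underlying set $\omega_1$ if it is c.c.c. at that stage; otherwise use the trivial poset (on $\omega_1$, all elements equivalent).

**Step 2 (the bookkeeping is possible).** We must count names. By induction, each $P_\alpha$ $(\alpha<\omega_2)$ has up to equivalence at most $\aleph_2$ conditions. At a successor step, a $P_\alpha$-name for an element of the iterand is given, up to equivalence, by a maximal antichain (of size $\le\aleph_1$, by the $\aleph_2$-c.c.) and a function from it into a ground-model set of size $\aleph_1$. There are at most $\aleph_2^{\aleph_1}=\aleph_2$ of these, by GCH. At a limit $\alpha<\omega_2$ there are at most $\aleph_1^{\aleph_0}=\aleph_1$ countable supports, and for each at most $\aleph_2^{\aleph_0}=\aleph_2$ conditions. Hence $P_\alpha$ has at most $\aleph_2^{\aleph_1}=\aleph_2$ nice names for subsets of $\omega_1$, and so, via a bijection $\omega_1\times\omega_1\to\omega_1$,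 for partial orders on $\omega_1$. List those for $P_\alpha$ as $(\dot Q_{\alpha,\xi})_{\xi<\omega_2}$. Fix a surjection from the odd ordinals below $\omega_2$ onto $\omega_2\times\omega_2$ such that $\beta\mapsto(\alpha,\xi)$ implies $\alpha\le\beta$, and consider $\dot Q_{\alpha,\xi}$ at stage $\beta$. So every such name is considered at some stage $\ge\alpha$.

**Step 3 (subsets of $\omega_1$ appear early).** A nice $P_{\omega_2}$-name for a subset of $\omega_1$ involves at most $\aleph_1$ conditions by the $\aleph_2$-c.c., each with countable support, hence bounded in $\omega_2$. So all are in $P_\alpha$ for some $\alpha<\omega_2$, and every subset of $\omega_1$ in $V[G_{\omega_2}]$ belongs to some $V[G_\alpha]$. Also $\omega_1$ is preserved, by properness.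

**Step 4 (MA$_{\omega_1}$).** It suffices to treat c.c.c. posets with underlying set $\omega_1$. Given a c.c.c. poset $\mathbb Q$ and dense sets $D_i$ $(i<\omega_1)$, a Löwenheim–Skolem argument gives $\mathbb Q'\subseteq\mathbb Q$ of size $\le\omega_1$ such that each $D_i\cap\mathbb Q'$ is dense in $\mathbb Q'$ and elements of $\mathbb Q'$ compatible in $\mathbb Q$ are compatible in $\mathbb Q'$. So $\mathbb Q'$ is c.c.c., and a filter on $\mathbb Q'$ meeting all $D_i\cap\mathbb Q'$ generates one on $\mathbb Q$ meeting all $D_i$. Replacing each element by $\omega_1$ equivalent copies, we may assume that the underlying set is $\omega_1$. Now such a poset and its $\omega_1$ dense sets are coded by a subset of $\omega_1$ and lie in some $V[G_\alpha]$. The poset is considered at some odd stage $\beta\ge\alpha$. It is c.c.c. in $V[G_\beta]$, since an uncountable antichain there would remain one in the final model, $\omega_1$ being preserved. The generic filter added at stage $\beta$ meets the given dense sets.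

**Step 5 (¬G).** Let $H\subseteq\omega_1^\omega$ with $|H|\le\omega_1$ be in the final model. It is coded by a subset of $\omega_1$, so $H\in V[G_\alpha]$ for some $\alpha<\omega_2$. At the next even stage the $\mathbb B$-generic filter meets all dense sets of Lemma 8.2 for $h\in H$. As in (a), it yields a club $E$ that no $h\in H$ eventually jumps over. $E$ remains a club because $\omega_1$ is preserved. $\square$

**Proof of Theorem 4(d).** *CH implies (G).* Take $H=\omega_1^\omega$, of size $2^{\aleph_0}=\omega_1$. For a club $E$ let $h$ enumerate the first $\omega$ elements of $E$.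

*$\mathfrak d=\omega_1$ implies (G).* The idea is to jump over $E\cap\delta$ for a limit point $\delta$ of $E$, which is a matter of fast growth. For each limit $\delta<\omega_1$ fix a strictly increasing cofinal $d_\delta:\omega\to\delta$. Let $\mathcal F$ be a $\le^*$-dominating family of size $\omega_1$ of functions with $f(m)>m$ for all $m$. Let $H$ consist of all functions $n\mapsto d_\delta(f^{(n)}(a))$, where $f\in\mathcal F$, $a\in\omega$, $\delta<\omega_1$ is a limit and $f^{(n)}$ is the $n$-th iterate. Then $|H|\le\omega_1$. Given a club $E$, let $\delta$ be a limit point of $E$ and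
$$f_E(m)=\min\{m'>m:E\cap(d_\delta(m),d_\delta(m')]\neq\emptyset\},$$
which exists since $E\cap\delta$ is unbounded in $\delta$. Choose $f\in\mathcal F$ and $a$ with $f(m)\ge f_E(m)$ for all $m\ge a$, and let $h(n)=d_\delta(f^{(n)}(a))$. With $m=f^{(n)}(a)\ge a$ we have $h(n)=d_\delta(m)$ and $h(n+1)=d_\delta(f(m))\ge d_\delta(f_E(m))$. So $h(n)<h(n+1)$ and $(h(n),h(n+1)]\cap E\ne\emptyset$ for all $n$. $\square$

**Proof of Theorem 4(c).** Start with a model of GCH. By (d), (G) holds via some $H$. Force MA$_{\omega_1}$ by a c.c.c. forcing, as is standard.

*Every club $E$ of $\omega_1$ in a c.c.c. extension contains a ground-model club.* Let $\dot E$ be a name forced to be a club. By the c.c.c., for each $\alpha<\omega_1$ there are only countably many possible values of $\min(\dot E\setminus(\alpha+1))$; let $\varphi(\alpha)<\omega_1$ be their supremum. The set of limit $\delta<\omega_1$ with $\varphi(\alpha)<\delta$ for all $\alpha<\delta$ is a club in the ground model, and each such $\delta$ is forced to be a limit of $\dot E$, hence in $\dot E$.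

So for a club $E$ of the extension take a ground-model club $E'\subseteq E$ and $h\in H$ that works for $E'$; it works for $E$. Thus $H$ still witnesses (G), and MA$_{\omega_1}$ + G holds. $\square$

In this last model the hypothesis of the Question is not vacuous. By Lemma 7.1(a), $\operatorname{non}(\mathcal K_\sigma)=\mathfrak b>\omega_1$. Each set $\{y:y\le f\}$ is closed and nowhere dense in $\omega^\omega$, so $\mathcal K_\sigma$ is contained in the meager ideal, and hence $\operatorname{non}(\text{meager})>\omega_1$. Also $\operatorname{non}(\text{null})>\omega_1$, by the textbook fact that MA$_{\omega_1}$ makes unions of $\omega_1$ null sets null. By Theorem 2 the answer there is "yes". With Theorems 3 and 4(a),(b) this proves the independence stated in Section 5.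

## 9. The meager ideal: proof of Theorem 1(c)

Let $\mathcal I$ be the meager ideal, $\operatorname{non}(\mathcal I)>\omega_1$. If $\mathfrak d=\omega_1$, then (G) holds by Theorem 4(d), and Theorem 2 applies. So let $\mathfrak d>\omega_1$. We return to Lemma 4.1 and produce a closed nowhere dense $C$ satisfying (2).

**Step 1 (passing to $2^\omega$).** We want finite alphabets. The map $\phi(x)=0^{x(0)}1\,0^{x(1)}1\cdots$ is a homeomorphism of $\omega^\omega$ onto $2^\omega\setminus Q$, where $Q$ is the countable dense set of sequences with only finitely many ones. A subset of the dense subspace $2^\omega\setminus Q$ that is nowhere dense in it is nowhere dense in $2^\omega$: if its closure contained a nonempty open $O$, its relative closure would contain $O\setminus Q$, a nonempty relatively open set. As $Q$ is meager, every subset of $2^\omega$ of size $\le\omega_1$ is therefore meager. Conversely, if $C\subseteq2^\omega$ is closed nowhere dense, so is $\phi^{-1}(C)$ in $\omega^\omega$: if it contained a nonempty open set, $C$ would contain $O\setminus Q$ for some nonempty open $O$, hence $O$. So, replacing $\dot x$ by $\phi(\dot x)$, it suffices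 to treat a name with $p\Vdash\dot x\in2^\omega$ and to find $q\le p$ and a closed nowhere dense $C\subseteq2^\omega$ with $q\Vdash\dot x\in C$. Form $\mathcal P$ and $X=\{x_r:r\in\mathcal P\}\subseteq2^\omega$ as in Section 3. Then $X$ is meager.

**Step 2 (a combinatorial cover of $X$).** Every meager $A\subseteq2^\omega$ is contained in a set $\{x:\forall^\infty n\ x{\restriction}I_n\ne z{\restriction}I_n\}$ for some partition $(I_n)$ of $\omega$ into consecutive finite nonempty intervals and some $z\in2^\omega$ (Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Thm 2.2.4). Here is the argument. Let $A\subseteq\bigcup_nK_n$ with $K_n$ closed nowhere dense and increasing. Given $i_n=\min I_n$, run through the $2^{i_n}$ strings $s\in2^{i_n}$ one after the other, each time extending the block built so far, to obtain $I_n$ and $z{\restriction}I_n$ such that $[s^\frown(z{\restriction}I_n)]\cap K_n=\emptyset$ for all $s\in2^{i_n}$. If $x\in K_m$, then $x\in K_n$ and so $x{\restriction}I_n\ne z{\restriction}I_n$ for all $n\ge m$.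

Fix such $(I_n)$ and $z$ for $X$. For $r\in\mathcal P$ let $m(r)$ be least such that $x_r{\restriction}I_n\neq z{\restriction}I_n$ whenever $\min I_n\ge m(r)$.

**Step 3 (measuring the delay).** As in the $\mathcal K_\sigma$ case, the successors of $r$ behave well only from some later point on; we record how late. For $r\in\mathcal P$ and $k\in\omega$ pick, by pigeonhole, $m^r_k$ such that $\{\alpha\in A^k_r:m(r^k_\alpha)\le m^r_k\}$ is uncountable. Let $e_r(k)>k$ be least such that for each $k'\le k$ the interval $[\max(k',m^r_{k'}),e_r(k))$ contains some $I_n$. The number $e_r(k+1)$ satisfies all requirements for $e_r(k)$, so $e_r$ is nondecreasing. Also $e_r(k)\ge m^r_k$.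

**Step 4 (coarser intervals that are sometimes long enough for each $r$).** Here $\mathfrak d>\omega_1$ is used. For $r\in\mathcal P$ and $a,b\in\omega$ consider the function with value $e_r^{(n-a)}(b)$ at $n\ge a$ and $0$ at $n<a$. These are at most $\omega_1$ functions, so there is $f\in\omega^\omega$ that is not $\le^*$ any of them. Choose $0=j_0<j_1<\cdots$ with $j_n\ge f(n)$ for $n\ge1$, such that each $J_n=[j_n,j_{n+1})$ contains some $I_i$. We claim that
$$\text{for each }r\in\mathcal P,\quad\exists^\infty n\ \ e_r(j_n)\le j_{n+1}.\tag{3}$$
Otherwise there is $a\ge1$ with $j_{n+1}<e_r(j_n)$ for all $n\ge a$. As $e_r$ is nondecreasing, induction on $n$ gives $j_n\le e_r^{(n-a)}(j_a)$ for $n\ge a$: the inductive step is $j_{n+1}<e_r(j_n)\le e_r(e_r^{(n-a)}(j_a))$. So $f(n)\le j_n\le e_r^{(n-a)}(j_a)$ for all $n\ge a$, contradicting the choice of $f$ (with $b=j_a$).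

**Step 5 (the closed set).** Choose $M$ with $j_M\ge m(p)$ and let
$$C=\{y\in2^\omega:\forall i\ge M\ \ y{\restriction}J_i\ne z{\restriction}J_i\}.$$
It is closed. It is nowhere dense, since any finite string can be extended to agree with $z$ on some later $J_i$, $i\ge M$. It contains $x_p$: for $i\ge M$ the interval $J_i$ contains some $I_l$, and $\min I_l\ge j_M\ge m(p)$ gives $x_p{\restriction}I_l\ne z{\restriction}I_l$.

**Step 6 (checking (2)).** Let $r\in\mathcal P$ with $x_r\in C$. Take any of the infinitely many $n\ge M$ with $e_r(j_n)\le j_{n+1}$, provided by (3), and put $k=j_n$. For uncountably many $\alpha\in A^k_r$ we have $m(r^k_\alpha)\le m^r_k$. For such $\alpha$ let $y=x_{r^k_\alpha}$ and let $i\ge M$.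

* If $i<n$, then $J_i\subseteq[0,k)$, so by (1) $y{\restriction}J_i=x_r{\restriction}J_i\ne z{\restriction}J_i$.
* If $i=n$, then $J_n=[k,j_{n+1})\supseteq[\max(k,m^r_k),e_r(k))$ contains some $I_l$ with $\min I_l\ge m^r_k\ge m(r^k_\alpha)$, so $y{\restriction}J_n\neq z{\restriction}J_n$.
* If $i>n$, then $J_i$ contains some $I_l$ with $\min I_l\ge j_{n+1}\ge e_r(k)\ge m^r_k\ge m(r^k_\alpha)$, so $y{\restriction}J_i\ne z{\restriction}J_i$.

Hence $y\in C$, so (2) holds for infinitely many $k$. By Lemma 4.1 some $q\le p$ forces $\dot x\in C$, which proves Theorem 1(c). $\square$
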